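# One student too many: single and multiple tiebreaking with one-seat schools

## Three students, two schools

Three students $s,x,y$ compete for two schools $a,b$ with one seat each. Each student ranks both schools, and each of the two rankings is equally likely, independently across students. The schools do not care whom they admit, so a lottery breaks the ties. Assignment is by Deferred Acceptance: a student who is not held anywhere proposes to the best school on her list that she has not yet proposed to; a school always keeps the best proposer so far according to its lottery order and rejects the others; the process stops when every student is held or has exhausted her list. It is a textbook fact that the order in which students propose does not affect the outcome.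

How many students get their first choice, on average? It depends on how the lottery is drawn.

*One lottery for both schools.* Draw a single random order of the students. The first student gets her first choice. The second gets her first choice unless the first student took it, hence with probability $\frac12$. The third gets nothing. The expected number of first choices is $\frac32$.

*A separate lottery at each school.* Here chains of rejections appear. Suppose $s$ and $x$ have $a$ first and $y$ has $b$ first, school $a$ orders $y>s>x$, and school $b$ orders $s>x>y$. Then $s,x$ propose to $a$, which keeps $s$. Next $x$ proposes to $b$, where $y$ is held, and displaces $y$. Now $y$ proposes to $a$ and displaces $s$. Finally $s$ proposes to $b$ and displaces $x$. Student $y$ gets $a$, student $s$ gets $b$, and nobody has her first choice.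

Let us compute the probability that $s$ gets her first choice; by symmetry say it is $a$. She gets $a$ exactly when $a$ never rejects her, so we run the process until she is rejected or it ends.

* With probability $\frac14$, both $x$ and $y$ have $a$ first. All three propose to $a$, and $s$ survives if she is best of three there: probability $\frac13$. (If she is best, $x$ and $y$ go on to $b$, and the loser at $b$ has no school left.)
* With probability $\frac14$, both have $b$ first. The loser at $b$ proposes to $a$, and $s$ beats that student with probability $\frac12$.
* With probability $\frac12$, exactly one has $a$ first; say $x$ does. Then $s$ must beat $x$ at $a$: probability $\frac12$. Given that, $x$ moves to $b$. With probability $\frac12$ she loses to $y$ there, and the process ends. With probability $\frac12$ she displaces $y$, who proposes to $a$; given that $s$ beats $x$ at $a$, she also beats $y$ there with probability $\frac23$. In total $\frac12\bigl(\frac12+\frac12\cdot\frac23\bigr)=\frac5{12}$.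

Altogether $\frac14\cdot\frac13+\frac14\cdot\frac12+\frac12\cdot\frac5{12}=\frac5{12}$. With separate lotteries the expected number of first choices is $3\cdot\frac5{12}=\frac54$, less than $\frac32$. Both seats are always filled, so the number of students with their first *or* second choice is $2$ in both cases. The single lottery does at least as well at every rank.

Remove one student, so that there are two students and two schools. A single lottery gives $1+\frac12=\frac32$ first choices. With separate lotteries, different first choices (probability $\frac12$) give $2$ first choices and equal first choices give $1$, again $\frac32$. The advantage has disappeared. So we ask: does a single extra student make the single lottery better at every rank, for every number of schools?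

## The rank distribution under STB and MTB

**Model.** There are $n$ students and $m$ schools, each school having one seat. Each student's list is an independent uniformly random ranking of all $m$ schools. The assignment is computed by student-proposing Deferred Acceptance (DA), with strict school priorities obtained by one of two rules.

* **Single tiebreaking (STB):** one uniformly random order of the students is used as the priority order at every school.
* **Multiple tiebreaking (MTB):** each school independently draws its own uniformly random order of the students.

Lotteries are independent of lists. The *rank* of an assigned student is the position on her list of the school she gets. For $k=1,\dots,m$ let $A_k$ be the number of students assigned to one of their top $k$ choices; unassigned students are counted in no $A_k$. Expectations are over lists and lotteries.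

**Definition.** STB *stochastically dominates* MTB if $\mathbb E[A_k^{\rm STB}]\ge\mathbb E[A_k^{\rm MTB}]$ for every $k=1,\dots,m$.

In the opening example with $n=3$, $m=2$, the pairs $(\mathbb E A_1,\mathbb E A_2)$ are $(\frac32,2)$ under STB and $(\frac54,2)$ under MTB, so STB dominates.

The conjecture, from "School Choice Tiebreaking: How Competition Guides Design", is that STB stochastically dominates MTB when $n=m+1$; the question is whether this holds for all sufficiently large $n$ with $m=n-1$. It is true, with no largeness assumption.

**Theorem 1.** Let $m\ge1$, $n\ge m+1$, $1\le k\le m$. Then
$$\mathbb E[A_k^{\rm MTB}]\ \le\ \frac{nk}{n-m+k}\ \le\ \frac{(m+1)k}{k+1}\ =\ \mathbb E[A_k^{\rm STB}].$$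
For $k<m$ the first inequality is strict; for $k=m$ all terms equal $m$. In particular, for $n=m+1$ (where the two middle terms coincide), STB stochastically dominates MTB for every $m\ge1$, strictly at every $k<m$.

**Theorem 2.** If $n=m$ and $m$ is sufficiently large, STB does not stochastically dominate MTB: for $k=\lfloor m/2\rfloor$, $\mathbb E[A_k^{\rm STB}]<\mathbb E[A_k^{\rm MTB}]$.

Theorem 1 proves the conjecture. Theorem 2 shows that its range $n>m$ cannot be extended to $n=m$.

## Stable matchings when some lists are short

We shall need markets in which a student lists only some of the schools. Schools still rank all students, and a matching may assign a student only to a school on her list; being unmatched is the worst of her options.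

**Definition.** A pair $(x,v)$ *blocks* a matching $\mu$ if $v$ is on $x$'s list, $x$ prefers $v$ to $\mu(x)$ (which may be "unmatched"), and $v$ is empty or prefers $x$ to $\mu(v)$. A matching with no blocking pair is *stable*.

We write $x>_v y$ when $v$ gives $x$ higher priority than $y$. We use three standard facts about one-to-one matching with strict preferences, possibly incomplete lists and unequal sides (Roth–Sotomayor, *Two-Sided Matching*, 1990, Ch. 2, in particular Thms 2.12 and 2.22; Gale–Shapley 1962; McVitie–Wilson 1970–71).

* **(F1)** Student-proposing DA yields a stable matching. The outcome and the set of proposals made do not depend on the order in which unheld students propose.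
* **(F2)** The set of unmatched students is the same in all stable matchings.
* **(F3)** There is a school-optimal stable matching $\nu$: each school weakly prefers its partner in $\nu$ to its partner in any stable matching.

An example that will return: $s$ lists only $a$, student $t$ lists $b,a$, student $x$ lists $a,b$; the priorities are $t>_ax>_as$ and $x>_bt>_bs$. Student-proposing DA puts $t$ at $b$ and $x$ at $a$. The matching with $t$ at $a$ and $x$ at $b$ is also stable, since each school has its favorite. It is the school-optimal one. In both, $s$ is the unmatched student, as F2 requires.

**Truncation Lemma.** A student $s$ is assigned to one of her top $k$ choices by DA if and only if she is matched by DA when her list is cut down to her top $k$ choices.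

*Proof.* By F1 we may schedule proposals as we like. Run DA with the full list, but let $s$ make her $(k+1)$-st proposal only when no other proposal can be made. Up to that moment this is a valid run of the market with the cut list. If the moment never comes, the two runs are the same, and $s$ is matched within her top $k$ in both or unmatched in both. If it comes, the run in the cut market has just ended with $s$ unmatched; in the full market $s$ has been rejected by all her top $k$ schools and never proposes to them again, so she gets none of them. $\square$

In the opening computation we used this with $k=1$: only $s$'s proposal to $a$ mattered.

## The exact count under a common order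

The STB side is an exact computation, valid for all $n\ge m$.

First, DA with a common priority order is serial dictatorship. By F1 we may let students start proposing one at a time, in priority order. A student who is held is never displaced by a later one, because later ones have lower priority everywhere. So each student in turn takes the best school on her list not taken before.

For $i\le m$, the $i$-th student faces exactly $i-1$ taken schools, and this set is determined by the order and the lists of earlier students, so it is independent of her list. Her top $k$ schools form a uniformly random $k$-set; they are all taken with probability $\binom{i-1}k/\binom mk$. Students in positions $i>m$ are unassigned. Using $\sum_{i=1}^m\binom{i-1}k=\binom m{k+1}$,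
$$\mathbb E[A_k^{\rm STB}]=\sum_{i=1}^m\left(1-\frac{\binom{i-1}k}{\binom mk}\right)=m-\frac{\binom m{k+1}}{\binom mk}=m-\frac{m-k}{k+1}=\frac{(m+1)k}{k+1}.\tag{1}$$
For $m=2$, $k=1$ this is $\frac32$, as found by hand. Note that the formula does not depend on $n$.

## Why the two rules cannot be compared outcome by outcome

The natural next move is a coupling: use the same lists for both rules, take the STB order to be the order of one of the MTB schools, and hope that STB wins realization by realization. It does not. Let students $1,2,3$ have lists $(a,b)$, $(a,b)$, $(b,a)$. Under STB with order $1>2>3$, student $1$ gets $a$, student $2$ gets $b$, and $A_1=1$. Under MTB, let $a$ use the same order $1>2>3$ and let $b$ order $3>1>2$. Then $1$ gets $a$, $3$ gets $b$, student $2$ is rejected by both, and $A_1=2$. So this comparison fails already for three students.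

On the other hand, no comparison between the two processes is needed. The STB side is the explicit number (1), so we only have to bound the MTB side from above. For $n=m+1$, dividing (1) by the number of students gives $\frac k{k+1}$, and the form of this number is a hint. Give $s$ only her top $k$ schools. When she is unmatched, her $k$ schools are held by $k$ other students. When she is matched, exactly one other student will turn out to be unmatched. If we can turn each "matched" outcome, together with its unmatched student $t$, into an "unmatched" outcome in which $t$ is one of those $k$ students, we get $P(\text{matched})\le k\,P(\text{unmatched})$, that is, $P(\text{matched})\le\frac k{k+1}$.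

## One short list against full lists

From here until the end of the proof of Theorem 1, $n\ge m+1$ and the rule is MTB.

**Step 1: reduce to one student in one finite probability space.** Fix a student $s$ and $k\in\{1,\dots,m\}$, and let $f$ be the probability that $s$ is not assigned to one of her top $k$ schools. By symmetry among students,
$$\mathbb E[A_k^{\rm MTB}]=n(1-f).\tag{2}$$
Condition on the set $W$ of the top $k$ schools of $s$, and let $O$ be the set of the other $m-k$ schools. Given $W$, the order of $W$ on $s$'s list is uniform, and the other data keep their distribution. By the Truncation Lemma, the conditional probability that $s$ misses her top $k$ is the probability that $s$ is unmatched in the following random market; by symmetry among schools it does not depend on $W$, so it equals $f$.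

* Student $s$ lists exactly the schools of $W$, in uniformly random order $\pi_s$.
* The other $n-1$ students have independent uniform full lists.
* Each school has an independent uniform priority order over all $n$ students.

Let $\Omega$ be the finite set of all such markets. The probability measure on $\Omega$ is uniform, so probabilities are counts. For $\omega\in\Omega$ let $u(\omega)$ be the set of unmatched students, well defined by F2. Then $f=|\{\omega:s\in u(\omega)\}|/|\Omega|$.

**Step 2: count the unmatched students.** We claim that in every stable matching of every $\omega\in\Omega$ all schools are filled. Suppose school $v$ is empty. No student $x\ne s$ can be unmatched, since $x$ lists $v$ and $(x,v)$ would block. So $n-1\ge m$ students occupy at most $m-1$ schools, a contradiction. Hence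
$$|u(\omega)|=n-m\qquad\text{for every }\omega\in\Omega.\tag{3}$$

**The target.** We want
$$(n-m)(1-f)\le kf.\tag{4}$$
For $n=m+1$ this is the inequality $P(\text{matched})\le k\,P(\text{unmatched})$ from above. In the opening example, $n=3$, $m=2$, $k=1$, it reads $\frac5{12}\le\frac7{12}$.

## Which exchange of $s$ and $t$ preserves stability

Take $\omega$ with $s$ matched and some $t\ne s$ unmatched, let $\mu$ be stable in $\omega$, and let $w=\mu(s)\in W$. We want a measure-preserving modification of $\omega$ after which $t$ can sit at $w$ and $s$ is left out. We cannot just exchange the names of $s$ and $t$, since $s$ must keep a short list with set $W$ and $t$ a full list. So the question is what to exchange.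

**First try: exchange $s$ and $t$ in all priority orders, and leave the lists alone.** Here is a test with $n=3$, $m=2$. Let $x$ and $t$ both list $b,a$; let $s>_at>_ax$ and $s>_bx>_bt$.

Suppose first that $k=1$, $W=\{a\}$, so $s$ lists only $a$. In $\omega$, student $s$ gets $a$, student $x$ gets $b$, and $t$ is unmatched. After the exchange at both schools the priorities are $t>_as>_ax$ and $t>_bx>_bs$. Now $t$ gets $b$, $x$ is rejected by $b$ and then by $a$, and $s$ *keeps* $a$. The exchange has failed. At the school $b\in O$, student $t$ received $s$'s high position. Since $s$ does not list $b$, stability of $\mu$ says nothing about that position, and $t$, who prefers $b$ to $a$, can use it. This suggests leaving priorities at $O$ alone: about $t$'s *own* positions at $O$ we know something, because $t$ was unmatched.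

Suppose next that $k=2$, $W=\{a,b\}$, with $s$ listing $a,b$ and everything else as before. The stable matching in $\omega$ is the same. Now $O$ is empty, and exchanging priorities at $W$ only is the same exchange again; again $t$ gets $b$, $x$ is rejected everywhere, and $s$ keeps $a$. This time $t$ received $s$'s high position at $b\in W$. Student $s$ had this position in $\omega$ but did not use it, because she liked $a$ better. Stability of $\mu$ gives $\mu(v)>_vs$ only for those $v$ that $s$ prefers to $w$. For $t$ to be harmless in the position of $s$, the schools of $W$ that $t$ prefers to $w$ must be the ones that $s$ preferred to $w$. So the orders of $W$ must be exchanged along with the priorities.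

**Definition (the swap $\Phi_t$).** For $t\ne s$ let $\pi_t$ be the relative order of the $W$-schools on $t$'s list. Define $\omega'=\Phi_t(\omega)$ as follows.

* At every school in $W$, exchange the positions of $s$ and $t$ in the priority order.
* The new list of $s$ is $W$ in the order $\pi_t$. On $t$'s list, the $O$-entries and the set of positions occupied by $W$-schools stay as they are, but the $W$-schools are entered in those positions in the order $\pi_s$.
* Everything else is unchanged; in particular, priorities at schools of $O$ are unchanged.

For example, if $W=\{a,b\}$, $O=\{c\}$, $s$ lists $a,b$ and $t$ lists $b,c,a$, then afterwards $s$ lists $b,a$ and $t$ lists $a,c,b$. Applying $\Phi_t$ twice restores everything, so $\Phi_t$ is an involution of $\Omega$, hence a bijection.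

Both tests are now passed. For $W=\{a\}$: the lists do not change, $t>_as>_ax$, and $b$ keeps $s>_bx>_bt$. Then $x$ gets $b$, $t$ moves on to $a$ and beats $s$, who is unmatched. For $W=\{a,b\}$: $s$ lists $b,a$, $t$ lists $a,b$, $x$ lists $b,a$, with $t>_as>_ax$ and $t>_bx>_bs$. Then $t$ gets $a$, $x$ gets $b$, and $s$ is rejected by both.

## The Key Lemma

There is one more choice to make. To count, we must know that for each $\omega'$ at most $k$ students $t$ can arise, so we want $t$ to be at a school of $W$ in one matching that depends on $\omega'$ only. The DA outcome of $\omega'$ is the wrong one. Take $\omega'$ to be the example after F3, with $W=\{a\}$. It equals $\Phi_t(\omega)$ for the market $\omega$ with the same lists, $s>_ax>_at$ and $x>_bt>_bs$. In $\omega$, $s$ holds $a$, $x$ is rejected by $a$ and holds $b$, and $t$ is rejected by both; so $s$ is matched and $t$ is not. But DA in $\omega'$ puts $t$ at $b\in O$. The school-optimal matching puts $t$ at $a\in W$, and this is what happens in general.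

**Key Lemma.** Let $t\in u(\omega)$, $s\notin u(\omega)$, $\omega'=\Phi_t(\omega)$. Then $s\in u(\omega')$, and $t$ is matched to a school of $W$ in the school-optimal stable matching $\nu$ of $\omega'$.

*Proof.* Let $\mu$ be a stable matching of $\omega$ and $w=\mu(s)\in W$. Let $\mu'$ agree with $\mu$ except that $s$ is unmatched and $t$ gets $w$. Write $>_v$ and $>'_v$ for the priorities at $v$ in $\omega$ and $\omega'$. All schools are filled in $\mu$, hence in $\mu'$; and for $v\ne w$ we have $\mu'(v)=\mu(v)\notin\{s,t\}$, so the occupant of $v$ is not moved by the swap.

**Step 1: $\mu'$ is stable in $\omega'$.** Since no school is empty, we must check, for each student and each school she prefers to her assignment, that the occupant has higher priority. There are three kinds of pairs.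

*Pairs $(s,v)$.* Only $v\in W$ is on the list of $s$. Suppose $v\ne w$. In $\omega$, student $t$ is unmatched and lists $v$, so $\mu(v)>_vt$. In $\omega'$, student $s$ has $t$'s old position at $v$, so $\mu'(v)>'_vs$. Suppose $v=w$. Since $t$ is unmatched in $\mu$ and $w$ is held by $s$, we have $s>_wt$; after the exchange $t>'_ws$, and $t=\mu'(w)$. Neither pair blocks.

*Pairs $(t,v)$ with $t$ preferring $v$ to $w$ in $\omega'$.* If $v\in O$: since $t$ is unmatched in $\mu$, $\mu(v)>_vt$, and priorities at $v$ are unchanged, so $\mu'(v)>'_vt$. If $v\in W$: on $t$'s new list the $W$-schools appear in the order $\pi_s$, so $v$ precedes $w$ in $\pi_s$. Thus in $\omega$ student $s$ prefers $v$ to $\mu(s)=w$, and stability of $\mu$ gives $\mu(v)>_vs$. In $\omega'$, student $t$ has $s$'s old position at $v$, so $\mu'(v)>'_vt$. Neither pair blocks.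

*Pairs $(x,v)$ with $x\notin\{s,t\}$ and $x$ preferring $v$ to $\mu'(x)=\mu(x)$.* The list of $x$ is unchanged, so stability of $\mu$ gives $\mu(v)>_vx$. If $v\ne w$, neither $x$ nor $\mu(v)$ is $s$ or $t$, so their relative order is unchanged and $\mu'(v)>'_vx$. If $v=w$, then $s>_wx$; in $\omega'$ student $t$ has $s$'s old position at $w$ and $x$ has not moved, so $\mu'(w)=t>'_wx$. Neither pair blocks.

**Step 2: $s$ is unmatched and $t$ is matched in every stable matching of $\omega'$.** This holds in $\mu'$, which is stable, so by F2 it holds in all of them. In particular $s\in u(\omega')$, and $t$ is matched in $\nu$.

**Step 3: $\nu(t)\in W$.** Suppose $\nu(t)=o\in O$. Since $\mu'(t)=w\ne o$, the partner of $o$ in $\mu'$ is not $t$, so F3 gives $t>'_o\mu'(o)=\mu(o)$. Priorities at $o$ are unchanged, so $t>_o\mu(o)$. But $t$ is unmatched in $\mu$ and lists $o$, so $(t,o)$ blocks $\mu$ in $\omega$, a contradiction. $\square$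

## Counting and the end of the proof of Theorem 1

**Step 1: prove (4) by counting pairs.** Count the pairs $(\omega,t)$ with $s\notin u(\omega)$ and $t\in u(\omega)$. By (3) each $\omega$ with $s\notin u(\omega)$ occurs with exactly $n-m$ students $t$, all different from $s$. Each $\Phi_t$ is a bijection, so it preserves cardinalities, and by the Key Lemma it sends such an $\omega$ to some $\omega'$ with $s\in u(\omega')$ and $\nu_{\omega'}(t)\in W$. Therefore
$$\begin{aligned}(n-m)\,\bigl|\{\omega:s\notin u(\omega)\}\bigr|&=\sum_{t\ne s}\bigl|\Phi_t\{\omega:t\in u(\omega),\,s\notin u(\omega)\}\bigr|\\&\le\sum_{\omega':\,s\in u(\omega')}\#\{t:\nu_{\omega'}(t)\in W\}\ \le\ k\,\bigl|\{\omega':s\in u(\omega')\}\bigr|.\end{aligned}\tag{5}$$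
The last inequality holds because $|W|=k$ and each school has one seat. Dividing by $|\Omega|$ gives $(n-m)(1-f)\le kf$, that is, $1-f\le\frac k{n-m+k}$. By (2),
$$\mathbb E[A_k^{\rm MTB}]=n(1-f)\le\frac{nk}{n-m+k}.\tag{6}$$

**Step 2: compare with (1).** For $n=m+1$ the right side of (6) is $\frac{(m+1)k}{k+1}$, which is $\mathbb E[A_k^{\rm STB}]$ by (1). In general write $n=m+d$ with $d\ge1$. Then
$$(m+d)(k+1)-(m+1)(k+d)=(m-k)(1-d)\le0,$$
so $\frac n{n-m+k}=\frac{m+d}{k+d}\le\frac{m+1}{k+1}$; multiplying by $k$ gives the second inequality of Theorem 1.

**Step 3: the case $k=m$.** Both middle terms equal $m$. Under either rule all lists are full and $n>m$, so an empty school would force all $n$ students to be matched to at most $m-1$ schools, which is impossible. Hence all $m$ schools are filled, $A_m=m$ under both rules, and all terms equal $m$.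

**Step 4: strictness for $k<m$.** It is enough to exhibit one $\omega'$ with $s\in u(\omega')$ and one $t$ with $\nu_{\omega'}(t)\in W$ such that $\omega'$ is *not* in $\Phi_t\{\omega:t\in u(\omega),s\notin u(\omega)\}$; then the first inequality in (5) is strict, and so is (6).

Since $k<m$, both $W$ and $O$ are nonempty, and $n\ge m+1\ge3$. Pick $t\ne s$, $w\in W$, $o\in O$, and let $\omega'\in\Omega$ be a market in which $s$ is last in every priority order, $t$'s first choice is $w$, and $t$ has top priority at both $w$ and $o$.

* We have $s\in u(\omega')$. If $s$ held a school $v$ in a stable matching, the other $n-1\ge m$ students would share $m-1$ schools, so some $x\ne s$ would be unmatched; $x$ lists $v$ and has higher priority there than $s$, so $(x,v)$ would block.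
* We have $\nu_{\omega'}(t)=w\in W$, because $t$ and $w$ rank each other first, and otherwise $(t,w)$ would block.
* Let $\omega=\Phi_t(\omega')$, the only market with $\Phi_t(\omega)=\omega'$. Since $o\in O$, school $o$ still ranks $t$ first in $\omega$, and $t$'s list is full. So $t\notin u(\omega)$, since otherwise $(t,o)$ would block.

So $\omega'$ is not in the image in question, and Theorem 1 is proved. $\blacksquare$

## Equal numbers: where the bound becomes empty, and what happens instead

Put $n=m$ in the argument above. The target (4) becomes $0\le kf$, and the bound (6) would read $\mathbb E[A_k]\le m$: no information. The filling step also fails: with $n=m=2$, if $s$ lists only $a$, and $x$ has $a$ as first choice and is ahead of $s$ there, then $s$ is unmatched and $b$ is empty.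

Theorem 2 says that dominance itself fails. Here is why one might expect this. Under STB the last student in the order finds one school left, and it is outside her top $k=\lfloor m/2\rfloor$ with probability $\frac{m-k}m\ge\frac12$. Under MTB no student is last everywhere. We shall see that every school receives only $O(\ln m)$ proposals, with high probability. So each time a student proposes she should be kept for good with probability at least of order $1/\ln m$, and failing $m/2$ times in a row should be extremely unlikely.

The delicate point is the word "so". One would like to say: if $c$ other students propose to a school, then $s$ beats them all with probability $\frac1{1+c}$. But the set of competitors depends on the position of $s$ at that school. If the school rejects $s$, she sets off a chain of rejections, which may bring new proposers; if it rejects someone else instead, a different chain starts. The remedy is to define the competitors in a modified market in which the position of $s$ at that school has been erased.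

## Proof of Theorem 2

Let $n=m\ge3$ and $k=\lfloor m/2\rfloor$. All lists are full and $n=m$, so every student is assigned under both rules: an unmatched student would leave a school empty and block with it.

**Step 1: STB leaves a constant expected number of students with rank above $k$.** By (1) this number is $\frac{m-k}{k+1}$. Since $k\le\frac m2$,
$$m-\mathbb E[A_k^{\rm STB}]=\frac{m-k}{k+1}\ge\frac{m/2}{m/2+1}=\frac m{m+2}.\tag{7}$$
It remains to show that the corresponding number under MTB tends to $0$. From here on the rule is MTB.

**Step 2: no school receives many proposals.** Let $C_v$ be the number of proposals that school $v$ receives in DA, and let $L=42\ln m$. The purpose of this step is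
$$P\bigl(\max_vC_v\ge L\bigr)\le2m^{-5}.\tag{8}$$

Generate the lists while DA runs: the unheld student of smallest index reads independent uniform picks from the $m$ schools until she picks a school she has not yet proposed to, and proposes there. Her next proposal is then uniform among the schools she has not tried, as it should be. For instance, a student who over time reads $a,a,b$ has proposed to $a$ and then to $b$; the second $a$ is a wasted pick.

The first pick of any school is a genuine proposal, since nobody has proposed there before. A school that has received a proposal holds a student from then on. So when every school has received a proposal, all $m$ schools hold distinct students, all $m$ students are held, and DA stops. Before that moment fewer than $m$ students are held, and an unheld student still has an untried school, so DA has not stopped. Hence exactly $T$ picks are read, where $T$ is the first time at which all schools have been picked (the coupon-collector time), and $C_v$ is at most the number of picks of $v$ up to time $T$.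

Extend the picks to an infinite independent sequence and put $N=\lceil6m\ln m\rceil$. A given school is missed by the first $N$ picks with probability $(1-\frac1m)^N\le e^{-N/m}\le m^{-6}$, so
$$P(T>N)\le m\Bigl(1-\frac1m\Bigr)^N\le m^{-5}.$$
Let $X$ be the number of picks of $v$ among the first $N$. It is $\mathrm{Bin}(N,\frac1m)$, with mean $\mathbb EX=\frac Nm\le6\ln m+\frac1m\le7\ln m$. Since $\mathbb E[4^X]=(1+\frac3m)^N\le e^{3\mathbb EX}$, Markov's inequality gives, for $R\ge6\,\mathbb EX$,
$$P(X\ge R)\le4^{-R}\,\mathbb E[4^X]\le4^{-R}e^{3\mathbb EX}\le\bigl(e^{1/2}/4\bigr)^R\le2^{-R}.$$
We may take $R=L=42\ln m\ge6\,\mathbb EX$, and $2^{-L}=m^{-42\ln2}$. If $T\le N$, then $C_v$ is at most the number of picks of $v$ among the first $N$. A union bound over $v$ yields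
$$P\bigl(\max_vC_v\ge L\bigr)\le m^{-5}+m\cdot m^{-42\ln2}\le2m^{-5},$$
because $42\ln2>6$. This is (8).

**Step 3: define the competitors without reference to the position of $s$.** Fix a student $s$ and $j\in\{1,\dots,k\}$. Let $w_j$ be her $j$-th choice and let $U_j$ be the event that $s$ is not assigned to one of her top $j-1$ choices; so $P(U_1)=1$ and $U_{j+1}\subseteq U_j$. Given the market $\omega$, let $\omega^*$ be $\omega$ with $s$ moved to the top of $w_j$'s priority order and all else unchanged.

By the Truncation Lemma, $U_j$ is the event that $s$ is unmatched when her list is cut to her top $j-1$ choices. In that cut market $s$ never proposes to $w_j$, so her position there is irrelevant. Hence *$U_j$ holds for $\omega$ if and only if it holds for $\omega^*$*.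

Let $D$ be the set of students other than $s$ who propose to $w_j$ in DA on $\omega^*$, and $c=|D|\le C_{w_j}(\omega^*)$.

As a small example, let $n=m=2$, $j=1$, let $a$ be $s$'s first choice, and let $x$ be the other student. On $\omega^*$, student $s$ takes $a$ at once and keeps it. If $x$ has $a$ first, then $D=\{x\}$ and $c=1$; if $x$ has $b$ first, then $D=\emptyset$ and $c=0$. So $\mathbb E[\frac1{1+c}]=\frac12\cdot\frac12+\frac12\cdot1=\frac34$. This is indeed the probability that $s$ gets her first choice: we found $2\cdot\frac34=\frac32$ first choices on average.

**Step 4: $D$ decides the fate of $s$ at $w_j$.**

**Claim A.** On $U_j$, student $s$ is assigned to $w_j$ in $\omega$ if and only if $s$ beats all of $D$ at $w_j$ in $\omega$.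

*Proof.* Suppose $U_j$ holds; then it holds for $\omega^*$ too. In both markets $s$ is assigned to some school, and not to one of her top $j-1$, so she proposes to $w_j$ in both. Run DA on $\omega$ and on $\omega^*$ with the same scheduling rule. The two markets differ only in comparisons between $s$ and others at $w_j$, and in $\omega^*$ student $s$ wins all of these. So the runs coincide until $s$ is rejected by $w_j$ in $\omega$, if ever; and in $\omega^*$ student $s$ ends at $w_j$.

Suppose $s$ beats all of $D$ in $\omega$. If $w_j$ rejected $s$ in $\omega$, it would do so in favor of some competitor $d$ whose proposal to $w_j$ occurs in the common part of the runs, hence in the run on $\omega^*$; so $d\in D$, and $s$ beats $d$, a contradiction. So $s$ is never rejected by $w_j$, and she ends there.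

Suppose instead that some $d\in D$ beats $s$ at $w_j$ in $\omega$. If $s$ were never rejected by $w_j$ in $\omega$, the runs would coincide throughout. Then $d$ would propose to $w_j$ in $\omega$, while $w_j$ would end holding $s$, whom it ranks below $d$; but a school ends with the best of its proposers. So $s$ is rejected by $w_j$. $\square$

**Step 5: the success probability is exactly $\frac1{1+c}$.**

**Claim B.** $P(U_j)-P(U_{j+1})=\mathbb E\Bigl[\dfrac{\mathbf 1_{U_j}}{1+c}\Bigr]$.

*Proof.* Let $F$ denote all preference lists together with the priority orders at all schools other than $w_j$. The lists determine $w_j$; priorities are independent of the lists and of each other. So given $F$, the priority order $\rho$ of $w_j$ in $\omega$ is uniform over all orders of the $m$ students. Let $\sigma$ be the restriction of $\rho$ to the students other than $s$. Then $\omega^*$ is determined by $(F,\sigma)$. Let $\tau$ be the restriction of $\sigma$ to $D$.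

We need to know what the pair $(D,\tau)$ reveals about $\rho$. Fix $F$, a set $D_0$ of students other than $s$, and an order $\tau_0$ of $D_0$. Suppose some $\sigma$ gives $(D,\tau)=(D_0,\tau_0)$, and let $\sigma'$ be any order of the students other than $s$ whose restriction to $D_0$ is $\tau_0$. In the DA run on the market given by $(F,\sigma)$, all comparisons at $w_j$ are among students of $D_0\cup\{s\}$, so they are decided by $\tau_0$ and the rule that $s$ is top. Hence, with the same scheduling rule, the run for $(F,\sigma')$ is the same step by step. In particular it gives the same set $D_0$ of proposers, and the restriction of $\sigma'$ to it is $\tau_0$. There are two consequences.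

* Given $F$, the event $\{(D,\tau)=(D_0,\tau_0)\}$ is either empty or equal to $\{\rho|_{D_0}=\tau_0\}$.
* The run on $\omega^*$ is a function of $(F,D,\tau)$. Hence so is the truth of $U_j$ for $\omega^*$, which by Step 3 is the truth of $U_j$ for $\omega$.

By the first, conditionally on $F$ and on $(D,\tau)=(D_0,\tau_0)$ (when possible), $\rho$ is uniform over all orders of the $m$ students that restrict to $\tau_0$ on $D_0$. Since $s\notin D_0$, the position of $s$ relative to the $c=|D_0|$ members of $D_0$ is uniform over its $c+1$ possible values. So $s$ beats all of $D$ in $\omega$ with conditional probability exactly $\frac1{1+c}$. The event $U_j\setminus U_{j+1}$ says that $U_j$ holds and $s$ is assigned to $w_j$. By Claim A and the second consequence,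
$$P(U_j\setminus U_{j+1}\mid F,D,\tau)=\frac{\mathbf 1_{U_j}}{1+c}.$$
Take expectations and use $U_{j+1}\subseteq U_j$. $\square$

**Step 6: $c$ is small with high probability.** The bound (8) concerns $\omega$, while $c$ is defined on $\omega^*$. Let $E$ be the event that $s$ is already top at $w_j$ in $\omega$. Given $F$, it has probability $\frac1m$; so conditioning on $E$ does not change the law of $F$, and conditionally on $F$ and $E$ the order of the other students at $w_j$ is uniform. This is exactly the law of $\omega^*$. So the law of $\omega^*$ is the law of $\omega$ conditioned on $E$, and
$$P(c\ge L)\le P\bigl(C_{w_j}(\omega)\ge L\mid E\bigr)\le m\cdot2m^{-5}=2m^{-4}.$$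

**Step 7: iterate.** By Claim B and Step 6,
$$P(U_j)-P(U_{j+1})\ge\mathbb E\Bigl[\frac{\mathbf 1_{U_j}\mathbf 1_{c<L}}{1+c}\Bigr]\ge\frac{P(U_j)-2m^{-4}}{1+L}.$$
With $q=1-\frac1{1+L}$ this says
$$P(U_{j+1})\le q\,P(U_j)+\frac{2m^{-4}}{1+L}\qquad(j=1,\dots,k).$$
Start from $P(U_1)=1$ and use $\sum_{i\ge0}q^i=1+L$ to get
$$P(U_{k+1})\le q^k+\frac{2m^{-4}}{1+L}\sum_{i=0}^{k-1}q^i\le e^{-k/(1+L)}+2m^{-4}.$$

**Step 8: compare.** Every student is assigned, so by symmetry the expected number of students with rank above $k$ under MTB is
$$m-\mathbb E[A_k^{\rm MTB}]=m\,P(U_{k+1})\le m\,e^{-\lfloor m/2\rfloor/(1+42\ln m)}+2m^{-3}\longrightarrow0,$$
since $\lfloor m/2\rfloor/(1+42\ln m)$ grows faster than $\ln m$. For all large $m$ this is less than $\frac m{m+2}$, which by (7) is at most $m-\mathbb E[A_k^{\rm STB}]$. Hence $\mathbb E[A_k^{\rm STB}]<\mathbb E[A_k^{\rm MTB}]$ for $k=\lfloor m/2\rfloor$. $\blacksquare$
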